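# Isomorphism of automatic scattered linear orders: undecidability and exact complexity

## The theorems

For a linear order $L$ let $c_0$ be equality, and let $a\,c_{n+1}\,b$ hold iff only finitely many $c_n$-classes meet the closed interval between $a$ and $b$. We say that $L$ has *height* $\le h$ if $c_h=L\times L$.

**Theorem 1.** From polynomials $p_1,p_2\in\mathbb N[x_1,\dots,x_m]$ one can compute automatic presentations of scattered linear orders $\mathcal A,\mathcal B$ of height $\le 7$ such that
$$\mathcal A\cong\mathcal B\iff p_1(\bar x)\ne p_2(\bar x)\ \text{ for all }\bar x\in\mathbb N^m .$$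
Hence, by the Matiyasevich–Robinson–Davis–Putnam (MRDP) theorem, the isomorphism problem for automatic scattered linear orders is undecidable in the promise sense, even for orders of height $\le 7$.

**Theorem 2.**

(a) From every sentence $\varphi$ of first-order arithmetic one can compute automatic presentations of scattered linear orders $\mathcal A_\varphi,\mathcal B_\varphi$ with $\mathcal A_\varphi\cong\mathcal B_\varphi\iff\mathbb N\models\varphi$.

(b) Conversely, there is an algorithm which, given automatic presentations of two scattered linear orders, outputs an arithmetical sentence that is true iff the orders are isomorphic. So the promise problem is many-one equivalent to $\mathrm{Th}(\mathbb N;+,\times)$.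

(c) For each fixed $h$ the problem restricted to height $\le h$ is arithmetical, but for each $n$ there is $h$ such that the problem restricted to height $\le h$ is $\Pi^0_n$-hard.

We now unpack the words in these statements.

**Definition 1.** The *convolution* of words $w_1,\dots,w_n$ is the word of length $\max|w_i|$ whose $t$-th letter is the $n$-tuple of $t$-th letters of the $w_i$, words that have ended being padded by a fresh symbol. A relation on words, or on tuples of words, is *regular* if the language of its convolutions is regular. An *automatic presentation* of a linear order $(A;\le)$ consists of a finite automaton for a regular language $L$ and a synchronous two-tape automaton for a regular relation $R\subseteq L\times L$ with $(L;R)\cong(A;\le)$. A linear order is *automatic* if it has one. It is *scattered* if no suborder is isomorphic to $(\mathbb Q;<)$.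

Three examples. The order $\omega$ is presented by the words $1^a$ with $1^a\le 1^b$ iff $a\le b$. The order $\omega^2$ is presented by convolutions of pairs $(1^a,1^b)$, ordered lexicographically in $(a,b)$. Both are scattered. The words over $\{0,1\}$ ending in $1$, read as binary fractions $0.w$ and ordered lexicographically, present the dyadic rationals in $(0,1)$, a copy of $\mathbb Q$. So this order is automatic and not scattered.

The input to our problem is a pair of automatic presentations, with the *promise* that both orders are scattered. An algorithm must halt and answer correctly on inputs that satisfy the promise, and nothing is required elsewhere. A reduction *to* the promise problem must therefore output only pairs of scattered orders. A reduction *from* it need only work on pairs of scattered orders.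

The problem comes from the paper "The Isomorphism Problem On Classes of Automatic Structures with Transitive Relations". What was known: for automatic linear orders in general the isomorphism problem is $\Sigma^1_1$-complete, while for scattered ones it reduces to true first-order arithmetic. The question left open there was whether the scattered case is decidable. Theorem 1 answers no, and Theorem 2 says that the upper bound is optimal.

## Iterated condensation

We use $c_n$ in two ways: $c_1$ lets us read off information from an order, and the whole sequence measures complexity. To get a feel for it: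

- In $\omega$ and in $\zeta$ (the order type of $\mathbb Z$) all closed intervals are finite, so $c_1$ is total and the height is $\le1$.
- In $\zeta+3$ there are two $c_1$-classes, $\zeta$ and the block of three points. So $c_2$ is total and the height is $\le 2$.
- In $\omega^2$ the $c_1$-classes are the copies of $\omega$. Any interval meets finitely many of them, so the height is $\le2$.
- In $\mathbb Q$ every interval between distinct points is infinite, so $c_1$ is equality, and then every $c_n$ is equality.

**Lemma 1.** Let $I$ be a scattered order and let $L_i$ ($i\in I$) be scattered. Then $\sum_{i\in I}L_i$ is scattered.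

*Proof.* Suppose $\mathbb Q$ embeds into the sum. If two points of its image lie in the same $L_i$, then all image points between them lie in $L_i$. These form a copy of $\mathbb Q$, a contradiction. Otherwise sending each image point to the index of its summand is injective and order preserving, so $\mathbb Q$ embeds into $I$, again a contradiction. $\square$

**Lemma 2.** (i) Each $c_n$ is an equivalence relation with convex classes, and $c_n\subseteq c_{n+1}$. (ii) If $D\subseteq L$ is convex and $a,b\in D$, then $a\,c_n\,b$ holds in $D$ iff it holds in $L$. Isomorphisms preserve $c_n$. (iii) If $L$ has height $\le h$ for some $h$, then $L$ is scattered.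

*Proof.* (i) Induct on $n$; $c_0$ is clear. Suppose $c_n$ is an equivalence relation with convex classes. If $a\,c_n\,b$, the interval between them lies in one class, so $a\,c_{n+1}\,b$; thus $c_n\subseteq c_{n+1}$, and in particular $c_{n+1}$ is reflexive. Symmetry is clear. Transitivity holds because the interval between $a$ and $c$ is contained in the union of the interval between $a$ and $b$ and the one between $b$ and $c$. If $a\,c_{n+1}\,d$ and $b$ lies between $a$ and $d$, then the interval between $a$ and $b$ is contained in the one between $a$ and $d$, so $a\,c_{n+1}\,b$. Hence classes are convex.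

(ii) The interval $J$ between $a$ and $b$ is the same in $D$ and in $L$. The number of $c_n$-classes meeting $J$ is the number of classes of $c_n$ restricted to $J$, and by induction this restriction is the same whether computed in $D$ or in $L$. So $c_{n+1}$ agrees as well. Preservation under isomorphisms is an equally direct induction.

(iii) We show by induction that every $c_q$-class is scattered. For $q=0$ it is a point. A $c_{q+1}$-class is the sum of the $c_q$-classes it contains, along an order all of whose closed intervals are finite. Such an index order does not contain $\mathbb Q$, so Lemma 1 applies. Now take $q=h$. $\square$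

## What a finite automaton can count

To build complicated orders without drawing automata, we use closure properties.

**Fact 3.** Regular relations are effectively closed under first-order definitions (Hodgson 1983; Khoussainov–Nerode 1995; Blumensath–Grädel 2000), and under the quantifier $\exists^\infty$, "there are infinitely many" (Blumensath–Grädel 2000).

The second part follows from the first. A set of words over a finite alphabet is infinite iff it contains arbitrarily long words, so $\exists^\infty z\,\varphi(y,z)$ is equivalent to $\forall u\,\exists z\,(|z|>|u|\wedge\varphi(y,z))$, and the comparison of lengths is regular.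

A structure whose domain is a regular set of tuples and whose relations are regular is automatic: code each tuple by its convolution. Finitely many tags may be added as extra components. Everything below is effective. We write "llex" for the length-lexicographic order on words, or on convolutions of tuples; it is regular.

**Numbers.** We code $k\in\mathbb N$ by $1^k$. For $\mathbb Z$ we use pairs $(s,w)$ with $s\in\{p,n\}$ and $w\in\{0,1\}^*$ not ending in $0$, read least significant bit first: $(p,w)$ denotes $\mathrm{val}(w)$, and $(n,w)$ denotes $-1-\mathrm{val}(w)$. The order of $\mathbb Z$ is regular: negatives come first, and two values are compared at the last position where their digits, padded by $0$, differ. The two's-complement digits $d_t(i)$ are $w_t$ (with $w$ padded by $0$'s) for $(p,w)$, and $1-w_t$ for $(n,w)$. Then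
$$i\equiv\sum_{t<k}d_t(i)2^t\pmod{2^k},$$
since in the negative case the sum is congruent to $(2^k-1)-\mathrm{val}(w)$. For instance $-3=-1-2$ is $(n,01)$, with digits $1,0,1,1,\dots$, and $1+4=5\equiv-3\pmod 8$.

Let $U_k=\{0,1\}^k$. We identify $u\in U_k$ with a number in $[0,2^k)$, least significant bit first; the numerical order is regular. By the digit formula, $(1^k,i)\mapsto i\bmod 2^k\in U_k$ is a regular function: copy the first $k$ digits.

Note the two codings. Unary numbers will be *counted*; the integers serve as *indices*, where residues modulo powers of two can be read off by an automaton.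

**Definition 2.** A function $f:Y\to\mathbb N$ on a regular set $Y$ is a *count function* if $f(y)=|R_y|$ for a regular relation $R$ all of whose sections $R_y=\{z:(y,z)\in R\}$ are finite.

Examples: $1^k\mapsto k$ (count the $1^l$ with $l<k$); $1^k\mapsto 2^k$ (count $U_k$); and $(1^k,u)\mapsto u$ for $u\in U_k$ (count the $w\in U_k$ with $w<u$).

Count functions are closed under sums (tagged disjoint unions), products (pairs), substitution of regular functions, and regular case distinction. Hence polynomials with coefficients in $\mathbb N$ are count functions on $\mathbb N^m$, coded by unary tuples. Subtraction is delicate: we use only that if $R_y\subseteq R'_y$ for all $y$, then $|R'_y|-|R_y|=|R'_y\setminus R_y|$ is a count function.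

**Definition 3.** A *labelled order* is a linear order $J$ with a map $\lambda:J\to\mathbb N_{\ge1}$; isomorphisms must preserve labels. An *automatic family* over a regular parameter set $X$ is a family $(\mathcal F_x)_{x\in X}$ of nonempty labelled orders such that $\{(x,w):w\in\mathcal F_x\}$ and $\{(x,w,w'):w\le w'\text{ in }\mathcal F_x\}$ are regular and $(x,w)\mapsto\lambda_x(w)$ is a count function. $\mathcal F^+$ denotes $\mathcal F$ with all labels increased by $1$, and $[n]$ denotes a single position with label $n$.

Example: over $X=1^*$, let $\mathcal F_{1^k}$ be $\omega$ with label $k+y+1$ at position $1^y$. Substituting a regular function into the parameter, or regular case distinction between families, again gives an automatic family.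

## Labels become finite blocks

We prefer to work with labelled orders. This section turns them into plain ones without losing information. For a labelled order $J$ put
$$\mathrm{Lin}(J)=\sum_{j\in J}\big(\zeta+\lambda(j)\big),$$
where $\lambda(j)$ stands for a block of $\lambda(j)$ points. For example $\mathrm{Lin}([3])=\zeta+3$.

**Lemma 4.** $\mathrm{Lin}(J)\cong\mathrm{Lin}(J')$ iff $J\cong J'$. If $J$ is scattered, so is $\mathrm{Lin}(J)$. If $(\mathcal F_x)$ is an automatic family, then each $\mathrm{Lin}(\mathcal F_x)$ is automatic, effectively in $x$.

*Proof.* Write $\zeta_j$ for the copy of $\zeta$ at $j$. We claim that the $c_1$-classes of $\mathrm{Lin}(J)$ are exactly the blocks $\zeta_j$ and the blocks $\lambda(j)$. Within a block closed intervals are finite. Now let $a<b$ lie in different blocks. If $a\in\zeta_j$, then infinitely many points of $\zeta_j$ lie above $a$, and all lie below $b$. If $a$ lies in the block $\lambda(j)$, then $b$ lies in $\zeta_{j'}$ or in $\lambda(j')$ for some $j'>j$, and infinitely many points of $\zeta_{j'}$ lie below $b$, all above $a$. So the interval is infinite, which proves the claim.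

An isomorphism preserves $c_1$, hence maps the finite classes to the finite classes, in order and with equal sizes. The finite classes, in order and with their sizes, form a copy of $J$ with its labels (all labels are $\ge1$, so no block is empty). Hence $J\cong J'$. The converse is clear.

If $J$ is scattered, then $\mathrm{Lin}(J)$ is a sum of scattered orders along $J$, so Lemma 1 applies. Finally, let $\lambda_x(w)=|\Lambda_{x,w}|$ with $\Lambda$ regular. The elements of $\mathrm{Lin}(\mathcal F_x)$ are the triples $(w,0,z)$ with $z\in\mathbb Z$ and $(w,1,v)$ with $v\in\Lambda_{x,w}$. They are ordered lexicographically, using the order of $\mathcal F_x$ for $w$, that of $\mathbb Z$ for $z$, and llex for $v$. $\square$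

## Separated sums and the shift they allow

We need a way to combine many tests into one, so that an isomorphism of the combination is a family of isomorphisms of the parts. Let $I$ be a regular order of type $\omega$ or $\zeta$; examples are $1^*$, $\mathbb N^l$ for $l\ge1$ in llex order (type $\omega$, since there are finitely many words of each length), and $\mathbb Z$.

**Definition 4.** For an automatic family $(\mathcal F_{x,i})_{x\in X,i\in I}$ over $X\times I$, the *separated sum* is
$$\sum\nolimits^{*}_{i\in I}\mathcal F_{x,i}=\sum_{i\in I}\big([1]+\mathcal F_{x,i}^+\big).$$

It is an automatic family over $X$: positions are triples $(i,\text{tag},w)$ in lexicographic order, and labels are given by case distinction. By Lemma 1 it consists of scattered orders if all $\mathcal F_{x,i}$ are scattered. Example: $\sum^*_{i\in\omega}[i+1]$ is the $\omega$-sequence of labels $1,2,1,3,1,4,\dots$.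

**Lemma 5.** $\sum^*_{i\in I}\mathcal F_i\cong\sum^*_{i\in I}\mathcal G_i$ iff there is an order automorphism $\phi$ of $I$ with $\mathcal F_i\cong\mathcal G_{\phi(i)}$ for all $i\in I$. Here $\phi=\mathrm{id}$ if $I$ has type $\omega$, and $\phi(i)=i+s$ for some $s\in\mathbb Z$ if $I=\mathbb Z$.

*Proof.* Labels in $\mathcal F_i^+$ and $\mathcal G_i^+$ are $\ge2$, so label $1$ occurs exactly at the separators. An isomorphism therefore maps separators onto separators in order, which gives $\phi$. Every $i\in I$ has an immediate successor, so $\mathcal F_i^+$ is exactly the open interval between the $i$-th separator and the next one. Hence it is mapped isomorphically onto $\mathcal G_{\phi(i)}^+$, and $\mathcal F_i^+\cong\mathcal G_{\phi(i)}^+$ iff $\mathcal F_i\cong\mathcal G_{\phi(i)}$. Conversely, glue the isomorphisms of the items. An automorphism of $\omega$ preserves the number of predecessors, so it is the identity; an automorphism of $\mathbb Z$ preserves successors, so it is a shift. $\square$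

The next lemma keeps track of heights. Say that a linear order $J$ has *bound* $h$ if $\mathrm{Lin}(J,\lambda)$ has height $\le h$ for every labelling $\lambda$. A family has bound $h$ if all its orders do. The labels play no role, so $\mathcal F$ and $\mathcal F^+$ have the same bounds.

**Lemma 6.** A single position has bound $2$. A $\zeta$-sequence of positions has bound $3$. If all $\mathcal F_i$ have bound $h\ge2$, then $\sum^*_{i\in I}\mathcal F_i$ has bound $h+1$.

*Proof.* $\zeta+n$ has two $c_1$-classes, so $c_2$ is total. Next, consider any sum along $\omega$ or $\zeta$ of orders of height $\le h$. By Lemma 2(ii) each summand lies in one $c_h$-class of the sum. A closed interval meets finitely many summands, hence finitely many $c_h$-classes, so $c_{h+1}$ is total. With $h=2$ this gives the second claim. For the third, $\mathrm{Lin}$ of the separated sum, with any labelling, is a sum of orders $\mathrm{Lin}$(single position) and $\mathrm{Lin}(\mathcal F_i,\lambda_i)$ in alternation. All have height $\le h$ because $h\ge2$. The summands are again arranged in type $\omega$ or $\zeta$, two for each $i$. $\square$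

## Equality is easy, inequality is the problem

Separated sums along $\omega$ give us universal quantifiers. The first thing to try is therefore to write the values of $p_1$ and $p_2$ as labels and compare
$$\sum\nolimits^*_{\bar x\in\mathbb N^m}[p_1(\bar x)+1]\qquad\text{and}\qquad\sum\nolimits^*_{\bar x\in\mathbb N^m}[p_2(\bar x)+1].$$
By Lemma 5 these are isomorphic iff $p_1(\bar x)=p_2(\bar x)$ for all $\bar x\in\mathbb N^m$, that is, iff $p_1$ and $p_2$ are the same polynomial. This is decidable, so the reduction is worthless. MRDP needs $p_1(\bar x)\ne p_2(\bar x)$ for all $\bar x$: for each single $\bar x$, two orders that are isomorphic iff two counts *differ*.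

A second attempt is to make the order of the items irrelevant. For a nonempty set $S\subseteq\mathbb N_{\ge1}$, label $\mathbb Q$ so that every label in $S$, and no other, occurs densely. By the usual back-and-forth argument the resulting labelled order depends only on $S$, so adding one more label $n$ leaves it unchanged iff $n\in S$. This would express an existential statement. But the order of positions is $\mathbb Q$, so $\mathrm{Lin}$ of it is not scattered.

In our separated sums, Lemma 5 tells us exactly what freedom remains: none along $\omega$, and one integer $s$ along $\mathbb Z$. So the only existential quantifier at hand is "there is a shift $s\in\mathbb Z$". We must phrase "$\delta\neq0$", where $\delta=p_1(x)-p_2(x)$, as the existence of one integer satisfying a list of conditions.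

## An integer approximating $-1/3$ at the prime two

Let
$$\rho_k=\sum_{2n<k}4^n,$$
the number whose digits are the first $k$ digits of $10101\dots$, least significant first. So $\rho_0,\rho_1,\dots=0,1,1,5,5,21,21,\dots$. The function $(1^k,i)\mapsto(i+\rho_k)\bmod 2^k\in U_k$ is regular: add digit by digit, remembering the carry and the parity of the position.

**Lemma 7.** We have $\rho_{k+1}\equiv\rho_k\pmod{2^k}$ and $3\rho_k\equiv-1\pmod{2^k}$. Consequently:

- (P1) For every $v\in\mathbb N$ the integer $s=\rho_v$ satisfies $s\equiv\rho_k\pmod{2^{\min(k,v)}}$ for all $k$.
- (P2) No integer $s$ satisfies $s\equiv\rho_k\pmod{2^k}$ for all $k$.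

*Proof.* $\rho_{k+1}-\rho_k$ is $2^k$ if $k$ is even and $0$ if $k$ is odd. There are $\lceil k/2\rceil$ integers $n\ge 0$ with $2n<k$, so $3\rho_k=4^{\lceil k/2\rceil}-1\equiv-1\pmod{2^k}$. By the first congruence, $\rho_a\equiv\rho_b\pmod{2^a}$ whenever $a\le b$; applied to $k$ and $v$ this is (P1). For (P2), such an $s$ would satisfy $2^k\mid 3s+1$ for all $k$, so $3s+1=0$, which has no integer solution. $\square$

This gives a criterion for $\delta\neq 0$, and it is the heart of the argument.

**Lemma 8.** Let $\delta\in\mathbb Z$, with the convention $\gcd(0,2^k)=2^k$. There is $s\in\mathbb Z$ with $s\equiv\rho_k\pmod{\gcd(\delta,2^k)}$ for all $k\in\mathbb N$ if and only if $\delta\ne0$.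

*Proof.* If $\delta\ne0$, let $2^v$ be the largest power of $2$ dividing $\delta$. Then $\gcd(\delta,2^k)=2^{\min(k,v)}$, and (P1) provides $s=\rho_v$. If $\delta=0$, the moduli are $2^k$, and (P2) excludes $s$. $\square$

By hand: for odd $\delta$ all moduli are $1$, and any $s$ works. For $\delta=6$ the moduli are $1,2,2,\dots$, and the condition is that $s$ is odd. For $\delta=4$ it is $s\equiv1\pmod 4$. For $\delta=0$ we need $s\equiv1\pmod 2$, $s\equiv 1\pmod 4$, $s\equiv 5\pmod 8$, $s\equiv 5\pmod{16}$, $s\equiv 21\pmod{32}$, and so on forever. A nonzero $\delta$ blunts the test to a fixed finite precision, at which $\rho_v$ passes.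

If we could write the residues directly as labels, we would compare $\sum^*_{i\in\mathbb Z}\sum^*_{k\in\omega}[1+(i\bmod 2^k)]$ with the version in which $i$ is replaced by $i+\rho_k$. By Lemma 5 an isomorphism is a shift $s$ with $s\equiv\rho_k\pmod{2^k}$ for all $k$, which never exists. What is missing is to replace $[1+r]$ by a labelled order $L_{x,k,r}$ that remembers $r\in U_k$ only modulo $\gcd(\delta,2^k)$. Since
$$\gcd(\delta,2^k)\mid r'-r\iff\exists t\in\mathbb Z:\ \delta t\equiv r'-r\pmod{2^k},\tag{1}$$
this is again an existential statement about an integer, so a shift can supply it. We are left with producing an order that remembers the residue of $r+\delta u$ modulo $2^k$, where $\delta$ is a difference of two counts.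

## A sequence that remembers a residue modulo $2^k$

Fix count functions $p_1,p_2$ on a regular set $X$; write $\delta=p_1(x)-p_2(x)$ and $M=2^k$. We want labelled orders $G$, built from a number $c$, such that two of them are isomorphic iff their values $c$ are congruent modulo $M$.

One natural choice fails at once: label $\mathbb Z$ by $2$ at the positions $y\equiv c\pmod M$ and by $1$ elsewhere. All these sequences are shifts of each other, so they forget $c$ entirely. We want a shift by one to change $c$ by exactly $M$. So the label at $y$ should be $g(c+My)$ for a function $g$ into the natural numbers. Take $g$ to be the square. For $M=2$ the values $(c+2y)^2$ are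
$$\dots,16,4,0,4,16,\dots\ (c=0),\qquad \dots,9,1,1,9,25,\dots\ (c=1),$$
and $c=2$ gives the first sequence shifted by one place.

Two difficulties remain. First, $r+\delta u$ may be negative, and must be replaced by a count $c$ in the same residue class. Second, for negative $y=-l$ the label $c^2-2Mlc+M^2l^2$ contains a subtraction, and we may subtract only nested sets. Adding a large constant $K$ to all labels takes care of the second difficulty on a finite stretch of positions; far to the left the label can be rewritten without subtracting $2Mlc$.

**Step 1: a count $c\equiv r+\delta u$.** The purpose is to represent the residue by the size of a regular set inside a fixed box. Let $p_h(x)=|R^h_x|$ for $h=1,2$. With tags we form regular relations with finite sections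
$$S_h(x)=\{h\}\times R^h_x,\qquad T(x)=S_1(x)\sqcup S_2(x)\sqcup\{\mathrm{pt}\},\qquad P=|T(x)|\ge1,$$
so $|S_h(x)|=p_h(x)$. Let $F(x)=(T(x)\times\{1\})\cup(T(x)\times\{2\})\cup\{\mathrm{pt}\}$, ordered by llex, and $B=|F(x)|=2P+1$. For $r,u\in U_k$ let $C=C_{x,k,r,u}\subseteq F(x)\times U_k$ be
$$\{(t,1,w):t\in S_1(x),\,w<u\}\ \cup\ \{(t,2,w):\neg(t\in S_2(x)\wedge w<u)\}\ \cup\ \{(\mathrm{pt},w):w<r\},$$
where $t$ ranges over $T(x)$ and $w$ over $U_k$. There are exactly $u$ words $w\in U_k$ with $w<u$. So
$$c=c_{x,k,r,u}:=|C|=p_1u+(MP-p_2u)+r,$$
and therefore
$$0\le c\le BM,\qquad c_{x,k,r,u}\equiv r+\delta u\pmod M.\tag{2}$$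
Since $C$ is regular as a relation in all variables, $c$ is a count function, and so is $BM-c$, because $C\subseteq F(x)\times U_k$. Put $K=2B^2M^2$, a count function of $(x,k)$.

**Step 2: the family $G_{x,k,r,u}$.** Its positions are indexed by $y\in\mathbb Z$, and the label at $y$ is
$$f(y)=(c+My)^2+K.\tag{3}$$
We must show that it can be presented as an automatic family. Here we present $\mathbb Z$ in three parts, $y\le-B$, then $-B<y\le0$, then $y\ge1$, placed one after the other.

- For $y=-B-y'$ with $y'\ge0$, use the word $(0,1^{y'})$, in reverse order of $y'$. Since $c+My=-(My'+(BM-c))$, the label is $(My'+(BM-c))^2+K$.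
- For $y=-l$ with $0\le l<B$, use $(1,e)$, where $e\in F(x)$ is the element with $l=|\{e'\in F(x):e'<e\}|$, in reverse order of $e$. The label is $c^2+M^2l^2+(K-2Mlc)$.
- For $y\ge1$, use $(2,1^y)$. The label is $(c+My)^2+K$.

The domain and the order are regular in all parameters. The labels in the first and third parts are sums and products of count functions. In the second part, $l$ is a count function of $(x,e)$, and
$$K-2Mlc=2\,\Big|\,F\times U_k\times F\times U_k\ \setminus\ \{(e',w',g,w):e'<e,\ (g,w)\in C\}\Big|,$$
because the full product has $B^2M^2=K/2$ elements and the removed regular subset has $l\cdot M\cdot c$ elements. So $K-2Mlc$ is a count function too. All labels are $\ge K>0$. Hence $(G_{x,k,r,u})$ is an automatic family over the regular set of all $(x,1^k,r,u)$ with $x\in X$ and $r,u\in U_k$.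

For a concrete case take $p_1(x)=1$, $p_2(x)=0$, $k=1$. Then $M=2$, $P=2$, $B=5$, $K=200$, and $c=u+4+r$. For $(r,u)=(0,0)$ and $(1,1)$ we get $c=4$ and $c=6$, and the labels $(4+2y)^2+200$ and $(6+2y)^2+200$ agree up to a shift by one. For $(0,1)$ we get $c=5$, and no label sequence of this kind with even $c$ can be a shift of it: $K=200$ is even, so the labels are odd for $c=5$ and even for even $c$.

**Lemma 9.** $G_{x,k,r,u}\cong G_{x,k,r',u'}$ iff $c_{x,k,r,u}\equiv c_{x,k,r',u'}\pmod{2^k}$.

*Proof.* Write $c,c'$ for the two values. The constant $K$ is the same for both, since it depends only on $x$ and $k$. An isomorphism is a shift by some $s\in\mathbb Z$ that matches labels: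
$$(c+M(y+s))^2=(c'+My)^2\quad\text{for all }y\in\mathbb Z.$$
Comparing the coefficients of $y$, which are $2M(c+Ms)$ and $2Mc'$, gives $c'=c+Ms$. Conversely, if $c'=c+Ms$, then the shift by $s$ matches all labels. $\square$

## Two orders that are isomorphic iff $p_1(x)\neq p_2(x)$

**Lemma 10.** Let $p_1,p_2$ be count functions on a regular set $X$. One can construct automatic families $(\mathcal A_x),(\mathcal B_x)$ of scattered labelled orders over $X$, with bound $6$, such that $\mathcal A_x\cong\mathcal B_x\iff p_1(x)\ne p_2(x)$.

*Proof.*

**Step 1: an order that remembers $r$ modulo $\gcd(\delta,2^k)$.** Let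
$$L_{x,k,r}=\sum\nolimits^*_{j\in\mathbb Z}G_{x,k,r,\,j\bmod 2^k}.$$
We claim that
$$L_{x,k,r}\cong L_{x,k,r'}\iff \gcd(\delta,2^k)\mid r'-r.\tag{4}$$
By Lemma 5, isomorphism (from the second order to the first) holds iff there is $t\in\mathbb Z$ such that $G_{x,k,r',\,j\bmod 2^k}\cong G_{x,k,r,\,(j+t)\bmod 2^k}$ for all $j\in\mathbb Z$. By Lemma 9 and (2) this says $r'+\delta j\equiv r+\delta(j+t)\pmod{2^k}$ for all $j$; replacing $j\bmod 2^k$ by $j$ is harmless modulo $2^k$. The terms $\delta j$ cancel, and what remains is $r'-r\equiv\delta t\pmod{2^k}$ for some $t$. Now use (1), which is the solvability criterion for a linear congruence.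

**Step 2: testing one shift against all $k$.** Let
$$\mathcal A_x=\sum\nolimits^*_{i\in\mathbb Z}\ \sum\nolimits^*_{k\in\omega}L_{x,k,\;i\bmod 2^k},\qquad
\mathcal B_x=\sum\nolimits^*_{i\in\mathbb Z}\ \sum\nolimits^*_{k\in\omega}L_{x,k,\;(i+\rho_k)\bmod 2^k}.$$
The functions $(1^k,i)\mapsto i\bmod 2^k$ and $(1^k,i)\mapsto(i+\rho_k)\bmod2^k$ are regular, so these are automatic families, and they consist of scattered orders. Apply Lemma 5 to the outer sum (shifts $s$), from $\mathcal B_x$ to $\mathcal A_x$, and then to the inner sum (identity on $k$). We get $\mathcal A_x\cong\mathcal B_x$ iff there is $s\in\mathbb Z$ such that for all $i\in\mathbb Z$ and $k\in\mathbb N$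
$$L_{x,k,\,(i+\rho_k)\bmod 2^k}\cong L_{x,k,\,(i+s)\bmod 2^k}.$$
By (4) this means $i+s\equiv i+\rho_k\pmod{\gcd(\delta,2^k)}$; since $\gcd(\delta,2^k)$ divides $2^k$, the reductions modulo $2^k$ do not matter. So the condition is
$$\exists s\in\mathbb Z\ \forall k\in\mathbb N:\quad s\equiv\rho_k\pmod{\gcd(\delta,2^k)},$$
which by Lemma 8 holds iff $\delta\ne0$.

**Step 3: the bound.** By Lemma 6, $G$ has bound $3$, $L$ has bound $4$, the sum over $k$ has bound $5$, and the sum over $i$ has bound $6$. $\square$

## Proof of Theorem 1

Apply Lemma 10 to $X=\mathbb N^m$, coded by unary tuples, and the count functions $p_1,p_2$ (we may assume $m\ge1$, adding a dummy variable if necessary). Order $\mathbb N^m$ by llex of the convolutions; this has type $\omega$. Let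
$$\mathcal A=\mathrm{Lin}\Big(\sum\nolimits^*_{\bar x\in\mathbb N^m}\mathcal A_{\bar x}\Big),\qquad \mathcal B=\mathrm{Lin}\Big(\sum\nolimits^*_{\bar x\in\mathbb N^m}\mathcal B_{\bar x}\Big).$$
By Lemma 4 these are scattered and automatic, with computable presentations. By Lemma 6 their height is $\le7$. By Lemma 4, Lemma 5 (with $\phi=\mathrm{id}$) and Lemma 10,
$$\mathcal A\cong\mathcal B\iff\mathcal A_{\bar x}\cong\mathcal B_{\bar x}\text{ for all }\bar x\iff p_1(\bar x)\ne p_2(\bar x)\text{ for all }\bar x\in\mathbb N^m.$$

By MRDP (Matiyasevich 1970) it is undecidable, given $p_1,p_2\in\mathbb N[\bar x]$, whether $p_1(\bar x)=p_2(\bar x)$ has a solution in $\mathbb N^m$. All pairs $(\mathcal A,\mathcal B)$ satisfy the promise and have height $\le7$. So an algorithm for the promise problem, even restricted to height $\le7$, would decide this. $\blacksquare$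

As a check, take $p_1=2x_1$ and $p_2=2x_2+1$. Then $\delta$ is odd for every $\bar x$, every shift $s$ works in Lemma 8, and $\mathcal A\cong\mathcal B$. For $p_1=x_1$ and $p_2=2$ the items at $x_1=2$ have $\delta=0$, and this single item makes $\mathcal A\not\cong\mathcal B$.

## Quantifiers as separated sums: proof of Theorem 2(a)

**Definition 5.** $R\subseteq\mathbb N^m$ is *realizable* if there are automatic families $(\mathcal F_x),(\mathcal G_x)$ of scattered labelled orders over $\mathbb N^m$ with $R=\{x:\mathcal F_x\cong\mathcal G_x\}$. It is *effectively realizable* if they can be computed from a description of $R$.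

For example, $\{x:p_1(x)=p_2(x)\}$ is realized by $[p_1(x)+1]$ and $[p_2(x)+1]$, and $\{x:p_1(x)\neq p_2(x)\}$ is realized by Lemma 10.

**Lemma 11 (∀).** If $R\subseteq\mathbb N^{m+l}$, $l\ge1$, is realized by $(\mathcal F),(\mathcal G)$, then $\{x:\forall z\in\mathbb N^l\,R(x,z)\}$ is realized by $\sum^*_{z\in\mathbb N^l}\mathcal F_{x,z}$ and $\sum^*_{z\in\mathbb N^l}\mathcal G_{x,z}$, with $\mathbb N^l$ in llex order.

*Proof.* This is Lemma 5 for type $\omega$. $\square$

For the existential quantifier the numbers $\rho_k$ work once more. In Lemma 10 the test on the shift $s$ was blunted by the factor $\delta$; now we blunt it by letting the two digits $0$ and $1$ become indistinguishable from some place on.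

**Lemma 12 (∃).** Let $R\subseteq\mathbb N^{m+1}$ be realizable and monotone, meaning $R(x,y)\Rightarrow R(x,y+1)$. Then $\{x:\exists y\,R(x,y)\}$ is realizable, effectively from families realizing $R$.

*Proof.* Let $(\mathcal F),(\mathcal G)$ realize $R$, and put $E_{x,y,0}=\mathcal F_{x,y}$ and $E_{x,y,1}=\mathcal G_{x,y}$.

**Step 1: the families.** Let $d_y(i)$ be the $y$-th two's-complement digit of $i$, and let $d'_y(i)$ be the $y$-th digit of $(i+\rho_k)\bmod 2^k$ for any $k>y$. The latter does not depend on $k$, since $\rho_{k+1}\equiv\rho_k\pmod{2^k}$. Both are regular functions of $(1^y,i)$; for $d'_y$ use $k=y+1$. By regular case distinction,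
$$\mathcal A_x=\sum\nolimits^*_{i\in\mathbb Z}\ \sum\nolimits^*_{y\in\omega}E_{x,y,d_y(i)},\qquad \mathcal B_x=\sum\nolimits^*_{i\in\mathbb Z}\ \sum\nolimits^*_{y\in\omega}E_{x,y,d'_y(i)}$$
are automatic families of scattered labelled orders.

**Step 2: which shifts work.** Let $v=\min\{y:R(x,y)\}$, with $v=\infty$ if there is no such $y$. By monotonicity, $E_{x,y,0}\cong E_{x,y,1}$ iff $y\ge v$. So for $y\ge v$ the digits are irrelevant, and for $y<v$ the items are isomorphic only if the digits agree. By Lemma 5, used for the outer sum from $\mathcal B_x$ to $\mathcal A_x$ and then for the inner sum, $\mathcal A_x\cong\mathcal B_x$ iff for some $s\in\mathbb Z$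
$$d_y(i+s)=d'_y(i)\quad\text{for all }i\in\mathbb Z\text{ and all }y<v.$$
For a given $k$, agreement of the digits for all $y<k$ means $i+s\equiv i+\rho_k\pmod{2^k}$. So the condition is: $s\equiv\rho_k\pmod{2^k}$ for all finite $k\le v$.

**Step 3: existence of $s$.** If $v<\infty$, then $s=\rho_v$ satisfies this by (P1). If $v=\infty$, no $s$ does, by (P2). Hence $\mathcal A_x\cong\mathcal B_x$ iff $v<\infty$, that is, iff $\exists y\,R(x,y)$. $\square$

For instance, if $R(x,y)$ says $y\ge3$, the two items at $y=0,1,2$ are distinguishable, the condition is $s\equiv\rho_3=5\pmod 8$, and $s=5$ is a solution.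

**Proof of Theorem 2(a).** We show that every arithmetical relation is effectively realizable, by induction along the odd levels $\Pi_1,\Pi_3,\Pi_5,\dots$.

**Step 1: $\Pi_1$.** By MRDP a $\Pi_1$ relation has, effectively, the form $\forall\bar z\;p_1(x,\bar z)\ne p_2(x,\bar z)$ with coefficients in $\mathbb N$ (move monomials with negative coefficients to the other side). Apply Lemma 10 to $p_1,p_2$ as functions of $(x,\bar z)$, then Lemma 11.

**Step 2: from $\Pi_n$ to $\Pi_{n+2}$, $n\ge1$.** Suppose all $\Pi_n$ relations are effectively realizable. Consider a $\Sigma_{n+1}$ relation $\exists y\,Q(x,y)$ with $Q\in\Pi_n$; several existential variables are first merged into one by pairing. To make it monotone, put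
$$Q'(x,y):\iff\exists y'\le y\;Q(x,y').$$
Then $Q'$ is monotone, and $\exists y\,Q\iff\exists y\,Q'$. It is again $\Pi_n$, effectively, by the textbook closure of $\Pi_n$ under bounded quantification; the existential case rests on the equivalence of $\exists y'\le y\,\forall z\,\theta(y',z)$ with "for every sequence $(z_0,\dots,z_y)$ there is $y'\le y$ with $\theta(y',z_{y'})$", applied to the successive quantifiers. So $Q'$ is effectively realizable, and by Lemma 12 so is $\exists y\,Q$. By Lemma 11 all $\Pi_{n+2}$ relations are effectively realizable.

**Step 3: sentences.** Every arithmetical formula is effectively equivalent to a $\Pi_n$ formula with $n$ odd. View a sentence $\varphi$ as a relation with a dummy parameter $x$, and compute scattered families with $\mathcal F_0\cong\mathcal G_0\iff\mathbb N\models\varphi$. Put $\mathcal A_\varphi=\mathrm{Lin}(\mathcal F_0)$ and $\mathcal B_\varphi=\mathrm{Lin}(\mathcal G_0)$. By Lemma 4 these are scattered and automatic, effectively, and $\mathcal A_\varphi\cong\mathcal B_\varphi\iff\mathcal F_0\cong\mathcal G_0$. $\blacksquare$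

## Comparing condensation classes level by level: proof of Theorem 2(b)

Let presentations of scattered orders $L_1,L_2$ be given. Emptiness is decidable; if one of them is empty, output $0=0$ if both are and $0=1$ otherwise. From now on both are nonempty.

**Step 1: all $c_n$ are effectively regular.** $c_0$ is regular. If $c_n$ is regular, so is the set $\mathrm{Rep}_n$ of llex-least representatives of the $c_n$-classes, by Fact 3. Then $a\,c_{n+1}\,b$ is defined by
$$\neg\exists^\infty z\,\big(z\in\mathrm{Rep}_n\ \wedge\ \text{the }c_n\text{-class of }z\text{ meets the closed interval between }a\text{ and }b\big),$$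
which is regular by Fact 3.

**Step 2: some $c_n$ is total, and we can find such an $n$.** By Khoussainov–Rubin–Stephan (*Automatic linear orders and trees*, ACM TOCL 2005), every automatic linear order has finite FC-rank, that is, $c_n=c_{n+1}$ for some $n$. Take such an $n$ for a scattered automatic order $L$, and suppose that $L$ had two distinct $c_n$-classes. Two distinct classes with no class between them would be merged by $c_{n+1}$, since an interval from one to the other meets only two classes. So $L/c_n$ is dense with at least two elements, and $\mathbb Q$ embeds into it. Choosing one representative of each class embeds $\mathbb Q$ into $L$, a contradiction. Hence $c_n$ is total. Totality of a regular relation is decidable, and it persists from $n$ to $n+1$. So by trying $n=0,1,2,\dots$ we find an $n$ with $c_n$ total on both $L_1$ and $L_2$.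

**Step 3: positions of classes inside a larger class.** The purpose is to describe a $c_{q+1}$-class as a sequence of $c_q$-classes. Let $a'\in L_1$. The class $[a']_{c_{q+1}}$ is a union of $c_q$-classes, and between any two of them there are only finitely many. So they can be counted from that of $a'$: for $t\in\mathbb Z$ let $a'\oplus_q t$ be the $t$-th $c_q$-class of $[a']_{c_{q+1}}$ counted from $[a']_{c_q}$, to the right for $t>0$ and to the left for $t<0$, if it exists. The relation "$a''\in a'\oplus_q t$" is decidable: it says that $a''\,c_{q+1}\,a'$, that exactly $|t|+1$ elements of $\mathrm{Rep}_q$ have classes meeting the closed interval between $a'$ and $a''$, and that $a'<a''$ if $t>0$ and $a''<a'$ if $t<0$. For each $t$ this is first-order in regular relations, effectively in $t$ and $q$. The same applies in $L_2$.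

**Step 4: the recursion.** For $a\in L_1$, $b\in L_2$ let $\mathrm{Iso}_q(a,b)$ mean $[a]_{c_q}\cong[b]_{c_q}$ as orders. $\mathrm{Iso}_0$ is always true, since these classes are single points. We claim that $\mathrm{Iso}_{q+1}(a,b)$ holds iff there are $a'\,c_{q+1}\,a$ and $b'\,c_{q+1}\,b$ such that for all $t\in\mathbb Z$:

- $a'\oplus_qt$ exists iff $b'\oplus_qt$ exists, and
- $\mathrm{Iso}_q(a'',b'')$ holds for all $a''\in a'\oplus_qt$ and $b''\in b'\oplus_qt$.

Suppose $\theta:[a]_{c_{q+1}}\to[b]_{c_{q+1}}$ is an isomorphism. By Lemma 2(ii), $c_q$ on these convex sets is intrinsic to them, so $\theta$ maps $c_q$-classes onto $c_q$-classes in order. Take $a'=a$ and $b'=\theta(a)$. Then $\theta$ maps $a'\oplus_qt$ isomorphically onto $b'\oplus_qt$ whenever one of them exists. Conversely, given such $a',b'$, the two classes $[a]_{c_{q+1}}$ and $[b]_{c_{q+1}}$ are sums, over the same set of indices $t$, of pairwise isomorphic $c_q$-classes. Choose an isomorphism for each $t$ and glue.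

**Step 5: the sentence.** Code words and integers by natural numbers. Decidable relations are arithmetical, with formulas computable from the presentations, and "$a'\oplus_qt$ exists" is $\exists a''\,(a''\in a'\oplus_qt)$. So the recursion of Step 4 produces, from $q$ and the presentations, an arithmetical formula for $\mathrm{Iso}_q$. With $n$ from Step 2, fix the llex-least $a_0\in L_1$ and $b_0\in L_2$. Since $c_n$ is total, $[a_0]_{c_n}=L_1$ and $[b_0]_{c_n}=L_2$, so the sentence $\mathrm{Iso}_n(a_0,b_0)$ is true iff $L_1\cong L_2$.

Part (a) reduces $\mathrm{Th}(\mathbb N;+,\times)$ to the promise problem, with outputs that always satisfy the promise. Part (b) reduces the promise problem to $\mathrm{Th}(\mathbb N;+,\times)$. So the two are many-one equivalent. $\blacksquare$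

## Bounded height: proof of Theorem 2(c)

**Step 1: height $\le h$ is arithmetical.** Fix $h$. Being a valid presentation of a linear order, and having $c_h$ total, are decidable by Fact 3 and Step 1 of the previous section. Orders of height $\le h$ are automatically scattered, by Lemma 2(iii). Pairs with an empty order are settled directly. Now take $n=h$ in the previous proof. The relations $c_q$ and "$a''\in a'\oplus_qt$" for $q\le h$ are decidable uniformly in the presentations. Hence $\mathrm{Iso}_h$ is given by one arithmetical formula in which the presentations are variables, obtained by unfolding the recursion $h$ times. Its quantifier complexity depends only on $h$.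

**Step 2: hardness.** Given $n$, fix a $\Pi^0_n$-complete set $W\subseteq\mathbb N$. Choose an odd $n'\ge n$, so that $W$ is $\Pi_{n'}$. By the proof of Theorem 2(a), $W$ is realized by fixed automatic families $(\mathcal F_x),(\mathcal G_x)$, built with a fixed number of separated sums. By Lemma 6 these families have a bound $h$ that does not depend on $x$: the families of Lemma 10 have bound $6$, Lemma 11 adds $1$, Lemma 12 adds $2$, and case distinction between families with the same bound adds nothing. So the $\Pi_1$ stage has bound $7$ and each passage from $\Pi_j$ to $\Pi_{j+2}$ adds $3$. Thus all $\mathrm{Lin}(\mathcal F_x)$ and $\mathrm{Lin}(\mathcal G_x)$ have height $\le h$. By Lemma 4 presentations of them are computable from $x$, and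
$$x\in W\iff\mathcal F_x\cong\mathcal G_x\iff\mathrm{Lin}(\mathcal F_x)\cong\mathrm{Lin}(\mathcal G_x).$$
So $x\mapsto(\mathrm{Lin}(\mathcal F_x),\mathrm{Lin}(\mathcal G_x))$ is a computable reduction of $W$ to the isomorphism of automatic scattered orders of height $\le h$. $\blacksquare$
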